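# Hochster's $\theta$ conjecture: true for $n=1$, false for every $n\ge 2$

## 1. Vanishing of $\theta_R(N,R/(x_1,\dots,x_n))$ as the first guess

Let $V$ be an unramified mixed characteristic discrete valuation ring of residue characteristic $p>0$; "unramified" means that $p$ generates the maximal ideal. Put $k=V/pV$, a field of characteristic $p$, otherwise arbitrary. Fix integers $n\ge 1$ and $t\ge 2$, and let $R$ be the localization of
$$V[x_1,\dots,x_n,y_1,\dots,y_n]\Big/\Big(x_1^t\cdots x_n^t-\sum_{i=1}^n y_ix_i^{t+1}\Big)$$
at $\mathfrak m=(p,x_1,\dots,x_n,y_1,\dots,y_n)$. This is a local hypersurface: a regular local ring modulo one nonzero element.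

**Definition.** For finitely generated $R$-modules $N,M$,
$$\theta_R(N,M)=\operatorname{length}\operatorname{Tor}^R_{2i}(N,M)-\operatorname{length}\operatorname{Tor}^R_{2i+1}(N,M)\qquad (i\gg 0),$$
whenever these lengths are finite and the difference does not depend on $i$ for all large $i$.

**Definition.** A finitely generated $R$-module $N$ has *finite projective dimension on the punctured spectrum* if $\operatorname{pd}_{R_{\mathfrak r}}N_{\mathfrak r}<\infty$ for every prime $\mathfrak r\ne\mathfrak m$ of $R$.

Take such an $N$ and pair it with $R/(x_1,\dots,x_n)$. What is $\theta$? If $N$ has finite projective dimension over $R$ itself, then all high Tor modules vanish and $\theta=0$. The hypothesis allows infinite projective dimension only at the one point $\mathfrak m$. The first guess is therefore that $\theta$ cannot see the difference: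

**Conjecture (Hochster's $\theta$ Conjecture).** $\theta_R(N,R/(x_1,\dots,x_n))=0$ for all finitely generated $N$ of finite projective dimension on $\operatorname{Spec}(R)\setminus\{\mathfrak m\}$.

The statement is taken from "Survey of the homological conjectures, by Mark E. Walker". We test it on two further families, the modules of finite length and the case $n=1$. Both tests need the basic calculus of $\theta$, so we set that up first. The guess passes both, and it is nevertheless wrong for every $n\ge 2$.

## 2. Periodicity, additivity, finite length modules, and the case $n=1$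

Throughout this section $Q$ is a noetherian domain of finite global dimension $g$, $0\ne F\in Q$, $A=Q/F$, and $\mathfrak m$ is a maximal ideal of $A$. For our $R$ the ring $Q$ is $V[x,y]_{(p,x,y)}$; later $Q$ will also be a polynomial ring over $k$.

**Lemma 1 (periodicity).** For $A$-modules $M,L$ there is an exact sequence
$$\cdots\to\operatorname{Tor}^Q_{i+2}(M,L)\to\operatorname{Tor}^A_{i+2}(M,L)\to\operatorname{Tor}^A_i(M,L)\to\operatorname{Tor}^Q_{i+1}(M,L)\to\operatorname{Tor}^A_{i+1}(M,L)\to\cdots \tag{1}$$
ending in $\operatorname{Tor}^Q_1\to\operatorname{Tor}_1^A\to 0\to\operatorname{Tor}^Q_0\to\operatorname{Tor}^A_0\to0$. Hence $\operatorname{Tor}^A_{i+2}(M,L)\cong\operatorname{Tor}^A_i(M,L)$ as $A$-modules for $i\ge g$. If everything is graded, then $\operatorname{Tor}^A_{i+2}(M,L)\cong\operatorname{Tor}^A_i(M,L)(-\deg F)$ for $i\ge g$.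

*Proof.* From $0\to Q\xrightarrow{F}Q\to A\to 0$ and $FL=0$ we read off $\operatorname{Tor}^Q_0(A,L)=L$, $\operatorname{Tor}^Q_1(A,L)=L$ (which is $L(-\deg F)$ in the graded case) and $\operatorname{Tor}^Q_j(A,L)=0$ for $j\ge 2$. The change of rings spectral sequence $\operatorname{Tor}^A_i(M,\operatorname{Tor}^Q_j(A,L))\Rightarrow\operatorname{Tor}^Q_{i+j}(M,L)$ thus has only the rows $j=0,1$, and a two-row spectral sequence is the same as the long exact sequence (1). For $i\ge g$ both $\operatorname{Tor}^Q_{i+2}$ and $\operatorname{Tor}^Q_{i+1}$ vanish. $\square$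

Let $\mathcal C$ be the class of finitely generated $A$-modules $M$ with $\operatorname{pd}M_{\mathfrak r}<\infty$ for all primes $\mathfrak r\ne\mathfrak m$.

**Lemma 2 ($\theta$ is defined and additive).** For $M\in\mathcal C$ and $L$ finitely generated, $\theta_A(M,L)$ is defined and equals the value computed over $A_{\mathfrak m}$. It is additive on short exact sequences in $L$, and on short exact sequences in $M$ with all three terms in $\mathcal C$. Moreover $\theta_A(M,A)=0$.

*Proof.* By Auslander–Buchsbaum, $\operatorname{pd}M_{\mathfrak r}\le\operatorname{depth}A_{\mathfrak r}\le\dim A$ for $\mathfrak r\ne\mathfrak m$. So for $i>\dim A$ the finitely generated module $\operatorname{Tor}^A_i(M,L)$ vanishes at every $\mathfrak r\neq\mathfrak m$ and has finite length; localizing at $\mathfrak m$ does not change it. Lemma 1 makes the lengths $2$-periodic for large $i$, so $\theta_A(M,L)$ is defined.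

For additivity, let $\ell'_j,\ell_j,\ell''_j$ be the lengths of the Tor modules of the three terms in high degrees $j$, and let $r_j$ be the length of the image of the connecting map from degree $j$ to degree $j-1$. In the long exact sequence the image of the first map in degree $j$ has length $\ell_j'-r_{j+1}$, and the image of the second has length $\ell_j''-r_j$. These add up to $\ell_j$, so $\ell'_j-\ell_j+\ell''_j=r_{j+1}+r_j$. Subtracting the formula for $j=2i+1$ from that for $j=2i$,
$$\theta'-\theta+\theta''=r_{2i}-r_{2i+2}\qquad\text{for all } i\gg0.$$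
The left side does not depend on $i$, so $(r_{2i})$ is eventually an arithmetic progression. It is bounded, because $r_j\le\ell'_{j-1}$ and the lengths are eventually periodic. A bounded arithmetic progression is constant, so $\theta=\theta'+\theta''$. The last assertion is clear. $\square$

**Example.** Let $A=k[x,y]/(yx^\tau)$ with $\tau\ge 1$, $\mathfrak m=(x,y)$, $N=A/(x^\tau)$. The annihilator of $x^\tau$ is $(y)$ and that of $y$ is $(x^\tau)$, so $N$ has the resolution $\cdots\xrightarrow{x^\tau}A\xrightarrow{y}A\xrightarrow{x^\tau}A$. Off $\mathfrak m$ the module is harmless. Where $x$ is invertible, $N=0$; at a prime containing $x$ but not $y$ we have $x^\tau=0$, so $N$ is free of rank one. Tensor with $A/(x)=k[y]$: the maps become $0,y,0,y,\dots$, the high odd Tors are $k$, the high even ones are $0$, and $\theta(N,A/(x))=-1$. Tensor with $A/(y)=k[x]$: the maps become $x^\tau,0,x^\tau,\dots$, and $\theta(N,A/(y))=\tau$. These fit together: the filtration $A\supset xA\supset\dots\supset x^\tau A\supset 0$ has $\tau$ quotients isomorphic to $A/(x)$ and last term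 $x^\tau A\cong A/(y)$, and indeed $\tau\cdot(-1)+\tau=0=\theta(N,A)$. So $\theta$ need not vanish on a general hypersurface.

**Lemma 3 (finite length).** If $M$ has finite length and is supported at $\mathfrak m$, then $\theta_A(M,L)=0$ for every finitely generated $L$.

*Proof.* By additivity we may take $M=\kappa=A/\mathfrak m$. Put $a_j=\dim_\kappa\operatorname{Tor}_j^A(\kappa,L)$ and $q_j=\dim_\kappa\operatorname{Tor}^Q_j(\kappa,L)$. For an even $m>g$ we have $q_m=0$, so (1) gives a finite exact sequence
$$0\to\operatorname{Tor}^A_m\to\operatorname{Tor}^A_{m-2}\to\operatorname{Tor}^Q_{m-1}\to\operatorname{Tor}^A_{m-1}\to\operatorname{Tor}^A_{m-3}\to\cdots\to\operatorname{Tor}^Q_0\to\operatorname{Tor}^A_0\to0 .$$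
Its alternating dimension sum reads $\sum_{j\le m}(-1)^j(q_j-a_j+a_{j-2})=0$, with $a_{-1}=a_{-2}=0$. The $a$-terms telescope: $\sum_{j\le m}(-1)^j(a_j-a_{j-2})=a_m-a_{m-1}$. Thus $a_m-a_{m-1}=\sum_j(-1)^jq_j$. For large even $m$ the left side is $\theta_A(\kappa,L)$, since $a_{m-1}=a_{m+1}$ by periodicity. The right side is computed from a finite free resolution $G_\bullet$ of $L$ localized at the preimage of $\mathfrak m$ in $Q$: it equals $\sum(-1)^j\operatorname{rank}G_j=\dim_{\operatorname{Frac}Q}(L\otimes_Q\operatorname{Frac}Q)$. This is $0$, because $FL=0$ and $F\ne0$. $\square$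

So the guess holds for all $N$ of finite length. Next, the smallest number of variables.

**The case $n=1$.** Here the equation is $x^t-yx^{t+1}=x^t(1-yx)$, and $1-yx$ is a unit in the local ring. So $R=V[x,y]_{(p,x,y)}/(x^t)$. The filtration $R\supset xR\supset\dots\supset x^tR=0$ has $t$ quotients, all isomorphic to $R/xR$. By additivity in the second variable,
$$0=\theta_R(N,R)=t\,\theta_R(N,R/xR),\qquad\text{so}\quad\theta_R(N,R/xR)=0$$
for every $N$ as in the conjecture. Compare with the example above: there the second component $y=0$ passed through $\mathfrak m$ and balanced a nonzero $\theta$; here it has been localized away.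

The guess has passed three tests. This is what is true.

**Theorem.** Write $P=(x_1,\dots,x_n)$.

* **(a)** If $n=1$, then $\theta_R(N,R/(x_1))=0$ for every $N$ as in the conjecture.
* **(b)** If $2\le n\le t$ and $q=p^e>1$, then $N=R/(p,x_1^{q(t+1)},\dots,x_n^{q(t+1)})$ has finite projective dimension on the punctured spectrum and $\theta_R(N,R/P)=(-1)^nq^{n-1}$.
* **(c)** For all $n\ge 2$, $t\ge 2$ there is a finitely generated $N$ with $pN=0$, of finite projective dimension on the punctured spectrum, with $\theta_R(N,R/P)\ne0$.

So for given $(n,t)$ with $t\ge2$ the conjecture holds if and only if $n=1$, whatever $p$ and $V$ are. Part (a) has just been proved. Part (b) needs only standard commutative algebra and already disproves the conjecture. Part (c) also uses published theorems on algebraic $K$-theory, stated in Section 9.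

**Notation for the rest.** $\tau=t+1$, $w=x_1^t\cdots x_n^t$, $D=tn$, $v=tn-t-1$. So $v+\tau=D$, and for $n,t\ge2$ we have $v\ge t-1\ge 1$.

## 3. The hypersurface $\sum y_ix_i^\tau=0$, where $\theta=(-1)^n$

Drop the monomial $w$ and work over a field. On the hypersurface that remains everything can be computed by hand, and the answer is not zero.

**Proposition 4.** Let $k$ be a field, $n\ge1$, $A=k[x,y]/(\sum_iy_ix_i^\tau)$, $\mathfrak m=(x,y)$, $S=A/P=k[y]$ and $N=A/(x_1^\tau,\dots,x_n^\tau)$. Then $\operatorname{pd}N_{\mathfrak r}<\infty$ for every prime $\mathfrak r\ne\mathfrak m$, and $\theta_A(N,S)=(-1)^n$.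

**Step 1: finite projective dimension off $\mathfrak m$.** If some $x_i\notin\mathfrak r$, then $N_{\mathfrak r}=0$. Otherwise $P\subset\mathfrak r\neq\mathfrak m$, so some $y_j\notin\mathfrak r$, say $j=n$. In $B=A_{\mathfrak r}$ we have $x_n^\tau=-y_n^{-1}\sum_{i<n}y_ix_i^\tau$, so $N_{\mathfrak r}=B/(x_1^\tau,\dots,x_{n-1}^\tau)$. The only minimal prime of this ideal is $PB$, which has height $n-1$: the ring $k[x,y]_{(x)}$ has dimension $n$ and $A_P$ is its quotient by a nonzero element of the maximal ideal. Since $B$ is Cohen–Macaulay, $n-1$ elements generating an ideal of height $n-1$ form a regular sequence. So $\operatorname{pd}N_{\mathfrak r}=n-1$.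

**Step 2: an explicit resolution.** Write $Q=k[x,y]$, $h_i=x_i^\tau$, and let $K$ be the Koszul complex $K(h;A)$ with exterior generators $e_i$, $de_i=h_i$. Put $\sigma=\sum y_ie_i$; then $d\sigma=\sum y_ih_i=0$ in $A$. Since $h_1,\dots,h_n$ is $Q$-regular with $Q/(h)=N$, the homology of $K=K(h;Q)\otimes_QA$ is $\operatorname{Tor}^Q(N,A)$, that is, $N$ in degrees $0$ and $1$ and zero elsewhere. The connecting map of $0\to K(h;Q)\xrightarrow{\sum y_ih_i}K(h;Q)\to K\to0$ sends $[\sigma]\in H_1(K)$ to $1\in H_0(K(h;Q))=N$, so $[\sigma]$ generates $H_1(K)\cong N$.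

Adjoin a divided power variable $u$ of degree $2$ with $du=\sigma$. This means: take $\bigoplus_{m\ge0}K\,u^{(m)}$ with $d(\alpha u^{(m)})=d(\alpha)u^{(m)}+(-1)^{|\alpha|}\alpha\sigma u^{(m-1)}$. Let $F_m$ be the subcomplex of terms with exponent at most $m$. We claim that $H(F_m)$ is $N$ in degree $0$, a copy of $N$ in degree $2m+1$ generated by a class whose leading term is $\sigma u^{(m)}$, and zero elsewhere. For $m=0$ this was just shown. In $0\to F_{m-1}\to F_m\to Ku^{(m)}\to0$ the quotient has homology $N$ in degrees $2m$ and $2m+1$. The connecting map sends the generator $u^{(m)}$ in degree $2m$ to $\sigma u^{(m-1)}$, which generates $H_{2m-1}(F_{m-1})$; it is an isomorphism, and the claim for $m$ follows. In the union only $H_0=N$ survives, so we have an $A$-free resolution of $N$.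

**Step 3: tensoring with $S$.** The $h_i$ lie in $P$, so over $S$ the Koszul part of $d$ vanishes. Put $\eta=\sum y_ie_i\in S^n$ and $\Lambda^j=\Lambda^j_S(S^n)$. Since $(-1)^{|\alpha|}\alpha\wedge\eta=\eta\wedge\alpha$, what remains is
$$\Lambda^ju^{(m)}\to\Lambda^{j+1}u^{(m-1)},\qquad\alpha u^{(m)}\mapsto(\eta\wedge\alpha)u^{(m-1)} .$$
The number $j+m=s$ is constant along this map, and $\Lambda^ju^{(s-j)}$ sits in homological degree $2s-j$. The complex $0\to\Lambda^0\xrightarrow{\eta\wedge}\Lambda^1\to\cdots\to\Lambda^n\to0$ is the Koszul complex on $y_1,\dots,y_n$: it is exact except at $\Lambda^n$, where the cokernel is $S/(y)=k$. For $s\ge n$ the strand is the whole complex and contributes $k$ in degree $2s-n\ge n$. For $s<n$ it is cut off at $\Lambda^s$ and contributes $\Lambda^s/\eta\wedge\Lambda^{s-1}$ in degree $s$. Therefore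
$$\operatorname{Tor}_i^A(N,S)=\Lambda^i(S^n/S\eta)\ \ (i<n),\qquad \operatorname{Tor}_i^A(N,S)=\begin{cases}k& i\equiv n \bmod 2\\0&\text{otherwise}\end{cases}\ \ (i\ge n), \tag{2}$$
and $\theta_A(N,S)=(-1)^n$. $\square$

Keep the shape of (2) in mind: the low Tors are exterior powers of one module of rank $n-1$. That part will survive when $w$ returns, up to modules of finite length.

## 4. Reduction modulo $p$, and $w$ as a socle element

**Lemma 5.** Put $R_0=R/pR$, the localization of $k[x,y]/(w-\sum y_ix_i^\tau)$ at $(x,y)$. If $N$ is a finitely generated $R_0$-module of finite projective dimension on the punctured spectrum of $R_0$, then it has finite projective dimension on the punctured spectrum of $R$, and $\theta_R(N,R/P)=\theta_{R_0}(N,R_0/PR_0)$.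

*Proof.* In $V[x,y]_{(p,x,y)}$ the element $p$ followed by the defining equation is a regular sequence: the ring and its quotient by $p$ are domains, and the equation is nonzero modulo $p$. Regular sequences in noetherian local rings may be permuted, so $p$ is a nonzerodivisor on $R$. It is also one on $R/P=V[y]_{(p,y)}$. Let $\mathfrak r\ne\mathfrak m$ be a prime of $R$. If $p\notin\mathfrak r$, then $N_{\mathfrak r}=0$. If $p\in\mathfrak r$, then $\operatorname{pd}_{R_{\mathfrak r}}N_{\mathfrak r}\le\operatorname{pd}_{(R_0)_{\mathfrak r}}N_{\mathfrak r}+1<\infty$, because $R_0$ has projective dimension $1$ over $R$. Finally, let $G$ be a free resolution of $R/P$ over $R$. As $p$ is a nonzerodivisor on $R$ and on $R/P$, $G/pG$ is an $R_0$-free resolution of $R_0/PR_0$, and $N\otimes_RG=N\otimes_{R_0}G/pG$. So the Tor modules agree. $\square$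

We may thus work in characteristic $p$ with $A=k[x,y]/(w-\sum y_ix_i^\tau)$, whose localization at $(x,y)$ is $R_0$. The sensible first attempt is to take the module of Section 3 again, $A/(x_1^\tau,\dots,x_n^\tau)$. It fails, already at the prime $P$.

**The point of failure.** Let $n,t\ge2$, put $u=(x_1\cdots x_{n-1})^t$ and $C=A_P/(x_1^\tau,\dots,x_{n-1}^\tau)$. Write $C_0=k(y)[x_1,\dots,x_{n-1}]/(x_1^\tau,\dots,x_{n-1}^\tau)$. In $C$ the relation is $y_nx_n^\tau=ux_n^t$. Consider $C_0[x_n]/(x_n^\tau-y_n^{-1}ux_n^t)$. In it $x_n^{\tau+1}=y_n^{-1}ux_n^\tau=y_n^{-2}u^2x_n^t=0$, since $u^2=0$ (because $2t\ge\tau$). So this ring is already local, it equals $C$, and it is free over $C_0$ with basis $1,x_n,\dots,x_n^t$. Now $w=ux_n^t\neq0$ in $C$, while $x_iw=0$ for $i<n$ and $x_nw=ux_n^\tau=y_n^{-1}u^2x_n^t=0$. So $w$ spans a copy of the residue field $k(y)$, and since $x_n^\tau=y_n^{-1}w$ in $C$ there is an exact sequence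
$$0\to k(y)\to C\to A_P/(x_1^\tau,\dots,x_n^\tau)\to0 .$$
The ring $A_P$ is Cohen–Macaulay of dimension $n-1$ and $C$ has finite length, so $x_1^\tau,\dots,x_{n-1}^\tau$ is regular and $C$ has finite projective dimension. If the right hand module had finite projective dimension too, so would the residue field of $A_P$, and $A_P$ would be regular. But the defining equation lies in $(x)^2$, so $A_P$ has embedding dimension $n$ and dimension $n-1$. Hence $A/(x_1^\tau,\dots,x_n^\tau)$ has infinite projective dimension at $P\ne\mathfrak m$.

So $w$, of degree $nt$ in the $x_i$, has exactly the socle degree $(n-1)t+t$ of $C$: one degree more and it would have vanished.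

## 5. Frobenius powers: finite projective dimension when $n\le t$

In characteristic $p$ we can raise the relation to the power $q=p^e$. With $a=q\tau$, this gives
$$\sum_iy_i^qx_i^a=w^q\quad\text{in }A=k[x,y]\Big/\Big(w-\sum_iy_ix_i^\tau\Big). \tag{3}$$
Now compare degrees. Modulo $x_1^a,\dots,x_{n-1}^a$, with $y_n$ invertible, the powers of $x_n$ beyond $x_n^t$ will be rewritten through $x_1,\dots,x_{n-1}$, so one expects products of $x$-degree above $(n-1)(a-1)+t$ to vanish. The degree of $w^q$ is $ntq$, and
$$ntq-\bigl[(n-1)(a-1)+t\bigr]=(q-1)(t+1-n) .$$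
This is $0$ for $q=1$, which is the failure just seen, and positive for $q>1$ and $n\le t$. The next lemma makes the expectation precise.

Standing assumption for Sections 5–7: $k$ has characteristic $p$, $2\le n\le t$, $q=p^e>1$, $A$ as in (3), $S=A/P=k[y]$, $\mathfrak m=(x,y)$, $I=(x_1^a,\dots,x_n^a)$ and $N=A/I$.

**Lemma 6.** Let $\mathfrak r\supset P$ be a prime of $A$ with $y_j\notin\mathfrak r$, and $B=A_{\mathfrak r}$. Then $w^q\in(x_i^a:i\ne j)\,PB$.

*Proof.* By symmetry let $j=n$, and put $J=(x_1,\dots,x_{n-1})B$.

**Step 1: rewriting powers of $x_n$.** Since $w=(x_1\cdots x_{n-1})^tx_n^t\in Jx_n^t$, we have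
$$x_n^\tau=y_n^{-1}\Bigl(w-\sum_{i<n}y_ix_i^\tau\Bigr)\in Jx_n^t+J^\tau .$$
We claim $x_n^m\in\sum_{j=0}^tJ^{m-j}x_n^j$ for all $m\ge t$. For $m=t$ this is trivial. Given it for $m$, multiply by $x_n$. A term $J^{m-j}x_n^{j+1}$ with $j<t$ has the required form for $m+1$. The term with $j=t$ satisfies $J^{m-t}x_n^{\tau}\subset J^{m+1-t}x_n^t+J^{m+1}$, again of the required form.

**Step 2: pigeonhole.** As $tq\ge t$, Step 1 with $m=tq$ gives
$$w^q=(x_1\cdots x_{n-1})^{tq}x_n^{tq}\in\sum_{j=0}^tJ^{ntq-j}x_n^j .$$
A monomial in the $n-1$ variables $x_1,\dots,x_{n-1}$ of degree at least $(n-1)(a-1)+1$ is divisible by some $x_i^a$. All exponents that occur are large enough: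
$$ntq-t-\bigl[(n-1)(a-1)+1\bigr]=(q-1)(t+1-n)-1\ge0 ,$$
because $q\ge2$ and $n\le t$. Also $(n-1)(a-1)+1\ge a$. So $J^{ntq-j}\subset(x_1^a,\dots,x_{n-1}^a)J^{ntq-j-a}$ for $0\le j\le t$, and $w^q\in(x_1^a,\dots,x_{n-1}^a)P^{ntq-a}B$. Finally $ntq-a=q(nt-t-1)=qv\ge1$. $\square$

**Proposition 7.** $\operatorname{pd}N_{\mathfrak r}<\infty$ for every prime $\mathfrak r\neq\mathfrak m$ of $A$. More precisely, if $P\subset\mathfrak r$ and $y_j\notin\mathfrak r$, then $IA_{\mathfrak r}=(x_i^a:i\ne j)A_{\mathfrak r}$, generated by a regular sequence of length $n-1$.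

*Proof.* If some $x_i\notin\mathfrak r$, then $N_{\mathfrak r}=0$. Otherwise some $y_j\notin\mathfrak r$. By (3), $y_j^qx_j^a=w^q-\sum_{i\ne j}y_i^qx_i^a$, and by Lemma 6 this lies in $(x_i^a:i\ne j)A_{\mathfrak r}$; as $y_j$ is a unit, $x_j^a$ lies there too. The only minimal prime of $IA_{\mathfrak r}$ is $PA_{\mathfrak r}$, of height $n-1$, and $A_{\mathfrak r}$ is Cohen–Macaulay, so the $n-1$ generators form a regular sequence, exactly as in Section 3. $\square$

**Example ($n=t=p=q=2$).** Here $a=6$ and $x_1^2x_2^2=y_1x_1^3+y_2x_2^3$. With $y_2$ invertible, $x_2^3=y_2^{-1}x_1^2(x_2^2-y_1x_1)$. Multiply by $x_2$ and substitute once more: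
$$x_2^4=y_2^{-1}\bigl(x_1^2x_2^3-y_1x_1^3x_2\bigr)=y_2^{-1}x_1^3\bigl(y_2^{-1}x_1(x_2^2-y_1x_1)-y_1x_2\bigr).$$
So $w^2=x_1^4x_2^4\in(x_1^7)$, and $y_2^2x_2^6=w^2-y_1^2x_1^6\in(x_1^6)$.

## 6. The low Tor modules up to finite length

We must compute $\theta_A(N,S)$, but now there is no explicit resolution of $N$. The way around it has two halves. First, $\operatorname{Tor}_i^A(N,S)$ for $i<n$ can be found up to finite length errors by imitating (2). Then a Hilbert series identity for all Tors together forces the value of $\theta$, and the finite length errors drop out.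

**Grading.** Put $\deg x_i=1$ and $\deg y_i=v\ge1$. Then $w$ has degree $tn=D$ and $y_ix_i^\tau$ has degree $v+\tau=D$, so $A$ is a positively graded ring with $A_0=k$. For a graded module $M$ let $H_M(T)$ be its Hilbert series. For finitely generated graded $S$-modules write $H_M\equiv H_{M'}$ if the difference lies in $\mathbb Z[T,T^{-1}]$. *Off $(y)$* means: after localization at every prime of $S$ other than $(y)$; these are the primes $\mathfrak r\supset P$ of $A$ with $\mathfrak r\ne\mathfrak m$. A graded map of finitely generated $S$-modules that is an isomorphism off $(y)$ has kernel and cokernel of finite length, so it gives "$\equiv$". For instance $S\equiv(y)$, as $H_S-H_{(y)}=1$.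

Let $T_i=\operatorname{Tor}^A_i(N,S)$. Then $T_0=A/(I+P)=S$ and $T_1=I/PI$, since $I\subset P$.

**Step 1: natural maps $\Lambda^i_ST_1\to T_i$.** The purpose is to reduce all low Tors to the first one. We use a Tate resolution of $A/I$ (Tate 1957): an $A$-free resolution $F$ with $F_0=A$ that is a strictly graded-commutative DG algebra, that is, $\alpha\beta=(-1)^{|\alpha||\beta|}\beta\alpha$, $\alpha^2=0$ for $|\alpha|$ odd, and $d$ is a derivation. One adjoins exterior variables in odd degrees and divided power variables in even degrees to kill homology classes degree by degree; choosing homogeneous cycles makes $F$ graded. Step 2 of Section 3 was an example, with variables $e_1,\dots,e_n,u$. Now $F\otimes_AS$ is again such a DG algebra, and its homology is $T_\bullet$. So elements of $T_1$ anticommute and have square zero, and multiplication gives graded maps $\Lambda^i_ST_1\to T_i$.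

**Step 2: these maps are isomorphisms off $(y)$, and $T_i$ has finite length for $i\ge n$.** Let $\mathfrak r\supset P$, $\mathfrak r\ne\mathfrak m$. By Proposition 7, $N_{\mathfrak r}$ is resolved by the Koszul complex $K$ on a regular sequence $g_1,\dots,g_{n-1}$ of elements of $P$. Choose $z_i\in(F_1)_{\mathfrak r}$ with $dz_i=g_i$. The $z_i$ anticommute and have square zero, so sending the $i$-th exterior generator to $z_i$ defines a DG algebra map $K\to F_{\mathfrak r}$. It is a map of free resolutions of $N_{\mathfrak r}$ over the identity, hence a homotopy equivalence. So $(T_\bullet)_{\mathfrak r}\cong H(K\otimes S_{\mathfrak r})$ as algebras. Because the $g_i$ lie in $P$, the differential of $K\otimes S_{\mathfrak r}$ is zero, and $(T_\bullet)_{\mathfrak r}$ is the exterior algebra on the free module $(T_1)_{\mathfrak r}$ of rank $n-1$. This proves both claims.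

**Step 3: $T_1$ up to finite length.** Let $\eta=(y_1^q,\dots,y_n^q)\in S(-a)^n$, homogeneous of degree $a+qv$, and $\mathcal E=S(-a)^n/S\eta$. Off $(y)$ some $y_j$ is a unit, so $\eta$ is part of a basis and $\mathcal E$ is locally free of rank $n-1$. The surjection
$$S(-a)^n\to T_1=I/PI,\qquad e_i\mapsto[x_i^a],$$
sends $\eta$ to $[w^q]$, by (3). By Lemma 6 this class vanishes off $(y)$. So it lies in $H^0_{(y)}(T_1)$, the submodule of elements killed by a power of $(y)$, which has finite length. We get a surjection $\mathcal E\to T_1/H^0_{(y)}(T_1)$. Off $(y)$ it is a surjection between locally free modules of the same rank $n-1$, hence an isomorphism. So all the maps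
$$\Lambda^i\mathcal E\to\Lambda^i\bigl(T_1/H^0_{(y)}(T_1)\bigr)\leftarrow\Lambda^iT_1\to T_i$$
are isomorphisms off $(y)$, and $H_{T_i}\equiv H_{\Lambda^i\mathcal E}$ for $0\le i\le n-1$.

**Step 4: the Hilbert series of $\Lambda^i\mathcal E$.** For $i\ge1$ the sequence
$$0\to\Lambda^{i-1}\mathcal E(-a-qv)\xrightarrow{\eta\wedge}\Lambda^i\bigl(S(-a)^n\bigr)\to\Lambda^i\mathcal E\to0$$
is well defined because $\eta\wedge\eta=0$. It is a complex, and off $(y)$ it is exact because there $\eta$ is part of a basis. Its homology therefore has finite length, and Hilbert series add up modulo $\mathbb Z[T,T^{-1}]$. Put $b=T^a$ and $r=T^{a+qv}=T^{q(\tau+v)}=T^{qD}$. Then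
$$H_{T_i}\equiv H_{\Lambda^i\mathcal E}\equiv\frac{\lambda_i}{(1-T^v)^n},\qquad\lambda_0=1,\quad\lambda_i=\binom nib^i-r\lambda_{i-1}, \tag{4}$$
so $\lambda_i=\sum_{l=0}^i(-r)^l\binom n{i-l}b^{i-l}$. For the alternating sum, put $m=i-l$; the sign is $(-1)^i(-1)^{i-m}=(-1)^m$, and
$$\Phi:=\sum_{i=0}^{n-1}(-1)^i\lambda_i=\sum_{m=0}^{n-1}\binom nm(-b)^m\sum_{l=0}^{n-1-m}r^l=\sum_{m=0}^{n}\binom nm(-b)^m\frac{1-r^{n-m}}{1-r}=\frac{(1-b)^n-(r-b)^n}{1-r}. \tag{5}$$
The term $m=n$ could be added because it is zero.

## 7. A Hilbert series identity that isolates the high Tor modules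

**Proposition 8.** Under the standing assumption, $\theta_A(N,S)=(-1)^nq^{n-1}$.

**Step 1: all Tors together.** Take the minimal graded $A$-free resolution of $N$; its $i$-th term lives in degrees $\ge i$, so the sums below converge as power series. If the $i$-th term has Hilbert series $H_A\beta_i(T)$, then $\sum(-1)^i\beta_i=H_N/H_A$, while tensoring with $S$ replaces $H_A$ by $H_S$. With $H_A=(1-T^D)/\bigl((1-T)^n(1-T^v)^n\bigr)$ and $H_S=1/(1-T^v)^n$ this gives
$$\sum_{i\ge0}(-1)^iH_{T_i}=\frac{H_NH_S}{H_A}=\frac{H_N(1-T)^n}{1-T^D}. \tag{6}$$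

**Step 2: splitting off the tail.** Choose an even $i_0>2n$; note that $2n$ is the global dimension of $k[x,y]$. For $i\ge i_0$ Lemma 1 gives $T_{i+2}\cong T_i(-D)$, and these modules have finite length. So the part $i\ge i_0$ of (6) is a geometric series. The part $i<n$ is $\Phi/(1-T^v)^n$ up to a Laurent polynomial, by (4) and (5). The part $n\le i<i_0$ is a Laurent polynomial, by Step 2 of Section 6. Hence
$$\frac{H_{T_{i_0}}-H_{T_{i_0+1}}}{1-T^D}=\frac{H_N(1-T)^n}{1-T^D}-\frac{\Phi}{(1-T^v)^n}-c(T),\qquad c\in\mathbb Z[T,T^{-1}] .$$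
Multiply by $1-T^D$ and let $T\to1$. The left side tends to $\theta_A(N,S)$, and the unknown $c(T)$ disappears:
$$\theta_A(N,S)=\lim_{T\to1}\Bigl[H_N(1-T)^n-\frac{(1-T^D)\Phi}{(1-T^v)^n}\Bigr]. \tag{7}$$

**Check on the example of Section 2.** For $A=k[x,y]/(yx^\tau)$, $N=A/(x^\tau)$, with $\deg x=\deg y=1$, put $D=\tau+1$. The sum of all Tors with $A/(x)=k[y]$ is $H_N(1-T)/(1-T^{D})=(1-T^\tau)/\bigl((1-T)(1-T^{D})\bigr)$, and $T_0=k[y]$ accounts for $1/(1-T)$. The difference is $-T^\tau/(1-T^{D})$, in accordance with $T_1=k(-\tau)$, $T_3=k(-\tau-D)$, and so on. Multiplying by $1-T^D$ and putting $T=1$ gives $\theta=-1$, as before.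

**Step 3: the first limit.** The powers $x_i^a$ are zero in $N$, so $N$ is a finitely generated graded $k[y]$-module. A finite graded $k[y]$-free resolution shows $\lim(1-T^v)^nH_N=\rho:=\operatorname{rank}_{k[y]}N$, so $\lim H_N(1-T)^n=\rho/v^n$. Now $N\otimes_{k[y]}k(y)$ is a local ring with nilpotent maximal ideal $(x)$ and residue field $k(y)$, so it equals $N_P$, and by Proposition 7 for $\mathfrak r=P$
$$\rho=\operatorname{length}A_P/(x_1^a,\dots,x_{n-1}^a)=a^{n-1}\operatorname{length}A_P/(x_1,\dots,x_{n-1}) .$$
The second equality holds because $x_1,\dots,x_{n-1}$ is a regular sequence in the Cohen–Macaulay ring $A_P$. As $n\ge2$, $w$ is divisible by $x_1$, so $A_P/(x_1,\dots,x_{n-1})\cong k(y)[x_n]_{(x_n)}/(y_nx_n^\tau)$, of length $\tau$. Thus $\rho=a^{n-1}\tau=a^n/q$, and the first limit is $a^n/(qv^n)$.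

**Step 4: the second limit.** Put $T=1-\epsilon$. To first order, $1-b\sim a\epsilon$, $r-b\sim(a-qD)\epsilon=-qv\epsilon$, $1-r\sim qD\epsilon$, $1-T^D\sim D\epsilon$ and $1-T^v\sim v\epsilon$. By (5),
$$\lim_{T\to1}\frac{(1-T^D)\Phi}{(1-T^v)^n}=\frac{D}{v^n}\cdot\frac{a^n-(-qv)^n}{qD}=\frac{a^n-(-qv)^n}{qv^n} .$$

**Step 5: subtraction.** The terms $a^n/(qv^n)$ cancel, and
$$\theta_A(N,S)=\frac{(-qv)^n}{qv^n}=(-1)^nq^{n-1}.\qquad\square$$

**Proof of (b).** Localize Propositions 7 and 8 at $\mathfrak m$; by Lemma 2 the value of $\theta$ does not change, and $A_{\mathfrak m}=R_0$. By Lemma 5, $N=R/(p,x_1^{q\tau},\dots,x_n^{q\tau})$ has finite projective dimension on $\operatorname{Spec}R\setminus\{\mathfrak m\}$, and $\theta_R(N,R/P)=(-1)^nq^{n-1}\ne0$. With $q=p$ this disproves the conjecture for $2\le n\le t$: the module $R/(p,x_1^{p(t+1)},\dots,x_n^{p(t+1)})$ has $\theta=(-1)^np^{n-1}$. $\square$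

**Example ($n=t=p=2$).** For $N=R/(2,x_1^6,x_2^6)$ we have $\tau=3$, $a=6$, $D=4$, $v=1$. The first limit is $\rho=6\cdot3=18$. Here $\Phi=1-(2b-r)=1-2T^6+T^8\sim4\epsilon$, so the second limit is $4\cdot4=16$. Hence $\theta=2$.

## 8. Beyond $n\le t$: the family $c^vw=\sum y_ix_i^\tau$

For $n\ge t+1$ the exponent $(q-1)(t+1-n)-1$ in Lemma 6 is negative for every $q$, and the argument gives no conclusion. But $\theta$ is additive, so it depends only on a class in a Grothendieck group. Instead of modifying the module of Section 3, we move its class from the hypersurface without $w$ to the one with $w$.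

From now on $n,t\ge2$ are arbitrary and $k$ is our field of characteristic $p$. Let
$$F=c^vw-\sum_iy_ix_i^\tau,\quad\mathcal A=k[c,x,y]/(F),\quad\mathcal X=\operatorname{Spec}\mathcal A,\quad\mathcal O=V(x,y)\cong\mathbb A^1_c,\quad\mathcal U=\mathcal X\setminus\mathcal O .$$
For $\lambda\in\{0,1\}$ let $A^\lambda=\mathcal A/(c-\lambda)$, $X^\lambda=\operatorname{Spec}A^\lambda$, $U^\lambda=X^\lambda\setminus\{0\}=\mathcal U\cap\{c=\lambda\}$ and $S^\lambda=A^\lambda/P=k[y]$. As $v\ge1$, $A^0$ is the ring of Section 3 (the sign of the equation is irrelevant), and $A^1$ localized at the origin is $R_0$. No irreducible $\pi(c)\in k[c]$ divides $F$, because the monomial $y_1x_1^\tau$ has coefficient $-1$. So every nonzero $g(c)$ is coprime to $F$ in the factorial ring $k[c,x,y]$, and $\mathcal A$ is $k[c]$-torsion-free.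

The obvious lift of $N^0=A^0/(x_1^\tau,\dots,x_n^\tau)$ to the family is $\mathcal A/(x_1^\tau,\dots,x_n^\tau)$. It restricts over $c=1$ to the module of Section 4, which has infinite projective dimension at $P$. So we lift the class of $N^0$, not the module, and the price will be a power of $p$.

Both $\mathcal U$ and $U^\lambda$ are quasi-affine, that is, open in an affine scheme ($\mathbb A^2\setminus0$ is a small non-affine example). On a noetherian quasi-affine scheme every coherent sheaf is a quotient of some $\mathcal O^m$. Also, $K_0$ is the Grothendieck group of vector bundles; this is input (K0) of the next section.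

**Step 1: $\theta_\lambda$ as a homomorphism $K_0(U^\lambda)\to\mathbb Z$.** The purpose is to free $\theta$ from the choice of a module. Let $\mathcal G$ be a coherent sheaf on $U^\lambda$ whose stalks have finite projective dimension, necessarily $\le\dim A^\lambda$. Covering by free sheaves repeatedly, after $\dim A^\lambda$ steps the kernel is locally free. So $\mathcal G$ has a finite resolution by vector bundles and a class in $K_0(U^\lambda)$. Choose a finitely generated $A^\lambda$-module $G$ with $\widetilde G|_{U^\lambda}\cong\mathcal G$ and put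
$$\theta_\lambda(\mathcal G)=\theta_{A^\lambda}(G,S^\lambda)\quad\text{(with respect to the origin)}.$$
*Independence of $G$.* The kernel of $G\to\Gamma(U^\lambda,\mathcal G)$ is supported at the origin, so by additivity and Lemma 3 we may replace $G$ by its image, a finitely generated submodule of $\Gamma(U^\lambda,\mathcal G)$ generating $\mathcal G$. For two such submodules $G_1,G_2$ the quotients $(G_1+G_2)/G_i$ are supported at the origin, so again $\theta$ agrees.

*Additivity.* Let $0\to\mathcal G'\to\mathcal G\to\mathcal G''\to0$ be an exact sequence of such sheaves. Take $G$ extending $\mathcal G$, let $G''$ be its image in $\Gamma(U^\lambda,\mathcal G'')$ and $G'$ the kernel of $G\to G''$. Then $G''$ and $G'$ extend $\mathcal G''$ and $\mathcal G'$, and Lemma 2 applies.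

So $\theta_\lambda$ defines a homomorphism $K_0(U^\lambda)\to\mathbb Z$, and it takes the expected value on the class of every $\mathcal G$ as above.

**Step 2: constancy.** We show: *for $\alpha\in K_0(\mathcal U)$, $\theta_0(\alpha|_{U^0})=\theta_1(\alpha|_{U^1})$.* We may take $\alpha=[\mathcal F]$ with a vector bundle $\mathcal F$ on $\mathcal U$. Let $M\subset\Gamma(\mathcal U,\mathcal F)$ be a finitely generated $\mathcal A$-submodule generating $\mathcal F$. As $\mathcal F$ is locally free and $\mathcal A$ is $k[c]$-torsion-free, $M$ is $k[c]$-torsion-free, hence $k[c]$-flat; and $M_\lambda=M/(c-\lambda)M$ extends $\mathcal F|_{U^\lambda}$.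

Let $\mathcal S=\mathcal A/P=k[c,y]$, let $G\to\mathcal S$ be a resolution by finitely generated free $\mathcal A$-modules, $C=M\otimes_{\mathcal A}G$ and $\mathcal T_i=H_i(C)=\operatorname{Tor}^{\mathcal A}_i(M,\mathcal S)$. For $i\ge1$, $\mathcal T_i$ vanishes on $\mathcal U$, because $M$ is locally free there. So it is killed by a power of $(x,y)$ and is a finitely generated $k[c]$-module. For large $i$, $\mathcal T_{i+2}\cong\mathcal T_i$ by Lemma 1.

The element $c-\lambda$ is a nonzerodivisor on $\mathcal A$ and on $\mathcal S$, so $G/(c-\lambda)G$ is an $A^\lambda$-free resolution of $S^\lambda$, and $C/(c-\lambda)C=M_\lambda\otimes_{A^\lambda}G/(c-\lambda)G$ computes $\operatorname{Tor}^{A^\lambda}(M_\lambda,S^\lambda)$. As $C$ is $k[c]$-flat, $0\to C\xrightarrow{c-\lambda}C\to C/(c-\lambda)C\to0$ is exact, and its long exact sequence breaks up into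
$$0\to\mathcal T_i/(c-\lambda)\to\operatorname{Tor}^{A^\lambda}_i(M_\lambda,S^\lambda)\to\mathcal T_{i-1}[c-\lambda]\to0 ,$$
where $[c-\lambda]$ denotes the kernel of $c-\lambda$. By the structure theorem, a finitely generated $k[c]$-module $\mathcal T$ satisfies $\dim_k\mathcal T/(c-\lambda)-\dim_k\mathcal T[c-\lambda]=\operatorname{rank}\mathcal T$. Hence for $i\gg0$
$$\theta_\lambda(\mathcal F|_{U^\lambda})=\dim\tfrac{\mathcal T_{2i}}{(c-\lambda)}+\dim\mathcal T_{2i-1}[c-\lambda]-\dim\tfrac{\mathcal T_{2i+1}}{(c-\lambda)}-\dim\mathcal T_{2i}[c-\lambda]=\operatorname{rank}\mathcal T_{2i}-\operatorname{rank}\mathcal T_{2i+1},$$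
where we used $\mathcal T_{2i-1}\cong\mathcal T_{2i+1}$. The right side does not involve $\lambda$. $\square$

What is missing is a class on $\mathcal U$ that restricts to the class of $N^0$ on $U^0$, at least up to a power of $p$.

## 9. The $K$-theoretic inputs, and what inverting $p$ achieves

$K$ denotes the nonconnective $K$-theory spectrum of perfect complexes (complexes locally quasi-isomorphic to bounded complexes of vector bundles). Its homotopy invariant version is $KH(X)=|K(X\times\Delta^\bullet)|$, the realization of the simplicial spectrum $m\mapsto K(X\times\Delta^m)$ with $\Delta^m\cong\mathbb A^m$ the algebraic simplex. All schemes are noetherian, separated and finite dimensional over $k$.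

An *abstract blow-up square* consists of a closed subscheme $Z\subset X$ and a proper map $\pi:\widetilde X\to X$ that is an isomorphism over $X\setminus Z$; its corners are $X,\widetilde X,Z,\pi^{-1}(Z)$. A small example: $X=\operatorname{Spec}k[s^2,s^3]$, $\widetilde X=\operatorname{Spec}k[s]$, $Z$ the origin, $\pi^{-1}(Z)=\operatorname{Spec}k[s]/(s^2)$. We use the following published theorems.

* **(K0)** On a noetherian quasi-affine scheme $K_0$ is the Grothendieck group of vector bundles; $K$ satisfies Zariski descent (Thomason–Trobaugh, *Higher algebraic K-theory of schemes and of derived categories*, §§3 and 8).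
* **(K1)** For a ring $B$ with $pB=0$, the groups $NK_i(B)=\operatorname{coker}(K_i(B)\to K_i(B[T]))$ are $p$-primary torsion (Weibel, *Mayer–Vietoris sequences and module structures on $NK_*$*, LNM 854 (1981)). For negative $i$ this follows from higher $i$, since $NK_i(B)$ is a direct summand of $NK_{i+1}(B[u,u^{-1}])$ by the fundamental theorem.
* **(K2)** $KH$ sends abstract blow-up squares of noetherian finite dimensional schemes to homotopy cartesian squares (Cisinski, *Descente par éclatements en K-théorie invariante par homotopie*, Ann. of Math. 177 (2013)).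
* **(K3)** On regular noetherian separated schemes $K$ is $\mathbb A^1$-invariant, so $K=KH$ (Quillen).

**Example for (K1).** Let $B=k[s]/(s^2)$. The unit $1+sT$ of $B[T]$ gives a class in $K_1(B[T])$ that does not come from $K_1(B)$, as its determinant is not in $B$. So $K$ is not $\mathbb A^1$-invariant here. But $(1+sT)^p=1$ in characteristic $p$, so the class is $p$-torsion.

**Consequence: $K[1/p]\simeq KH[1/p]$ on all schemes considered here.** Let $B$ be a ring with $pB=0$. By (K1), applied repeatedly, $K(B)[1/p]\to K(B[T_1,\dots,T_m])[1/p]$ is an equivalence for every $m$. So the simplicial spectrum defining $KH(B)$ becomes constant after inverting $p$. Inverting $p$ commutes with realization, and $K(B)[1/p]\simeq KH(B)[1/p]$. Next, realization preserves homotopy cartesian squares of spectra, so $KH$ satisfies Zariski descent along with $K$. A noetherian separated scheme is covered by finitely many affine open subschemes, and their intersections are affine. Induct on the number $m$ of affine opens: write $X=X'\cup X_m$, where $X'$ and $X'\cap X_m$ are covered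 by $m-1$ affine opens, and compare the two Mayer–Vietoris squares.

## 10. Restriction to $c=0$ is an isomorphism on $K_0[1/p]$

**Proposition 9.** The restriction $K_0(\mathcal U)[1/p]\to K_0(U^0)[1/p]$ is an isomorphism.

By Section 9 it suffices to prove that $KH(\mathcal U)\to KH(U^0)$ is an equivalence. The plan is to blow up the locus $x=0$: the blow-up of $\mathcal U$ is regular and locally a product with the $c$-line, and so are the other two corners of the square.

**Step 1: the blow-up.** Let $L\to\mathbb P^{n-1}$ be the total space of $\mathcal O(-1)$, i.e. the blow-up of $\mathbb A^n_x$ at $0$. Over $W_j=\{\xi_j\ne0\}$, normalized by $\xi_j=1$, it has coordinates $s$ and $\xi_i$ $(i\neq j)$, with $x_i=s\xi_i$. Define a closed subscheme $\widetilde{\mathcal X}\subset L\times\mathbb A^n_y\times\mathbb A^1_c$ by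
$$\sum_iy_i\xi_i^\tau=c^vs^v\prod_i\xi_i^t. \tag{8}$$
This does not depend on the chart. On $\{\xi_j\xi_i\ne0\}$, replacing $(\xi,s)$ by $(\xi/\xi_i,s\xi_i)$ multiplies the left side by $\xi_i^{-\tau}$ and the right side by $\xi_i^{v-tn}=\xi_i^{-\tau}$. Multiplying (8) by $s^\tau$ and using $v+\tau=tn$ gives $\sum y_ix_i^\tau=c^vw$, so we get a map $\pi:\widetilde{\mathcal X}\to\mathcal X$.

**Step 2: the abstract blow-up square.** The map $\pi$ is proper, being the restriction of a base change of a blow-up morphism to a closed subscheme. Put $Z=V(x)\cong\mathbb A^n_y\times\mathbb A^1_c$. Over $\mathcal X\setminus Z$ the coordinate $s$ is invertible, (8) is equivalent to $F=0$, and $\pi$ is an isomorphism. The ideal generated by the $x_i=s\xi_i$ upstairs is $(s)$. So, because $v\ge1$,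
$$\pi^{-1}(Z)=\{s=0\}=E\times\mathbb A^1_c,\qquad E=\Bigl\{\sum y_i\xi_i^\tau=0\Bigr\}\subset\mathbb P^{n-1}\times\mathbb A^n_y .$$
Since the $\xi_i^\tau$ have no common zero, $E$ is the kernel of a surjection $\mathcal O^n\to\mathcal O(\tau)$ on $\mathbb P^{n-1}$, hence a vector bundle. Moreover $\pi^{-1}(\mathcal O)=\{s=0,y=0\}=\mathbb P^{n-1}\times\mathbb A^1_c$, the zero section of $E$ times the $c$-line.

Put $\widetilde{\mathcal U}=\pi^{-1}(\mathcal U)$ and $\widetilde U^0=\widetilde{\mathcal U}\cap\{c=0\}$. Restricting to $\mathcal U$, and then base changing to $c=0$, gives two abstract blow-up squares and a map between them, with corners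
$$\mathcal U,\ \ \widetilde{\mathcal U},\ \ (\mathbb A^n\setminus0)\times\mathbb A^1_c,\ \ (E\setminus\mathbb P^{n-1})\times\mathbb A^1_c\qquad\text{and}\qquad U^0,\ \ \widetilde U^0,\ \ \mathbb A^n\setminus0,\ \ E\setminus\mathbb P^{n-1}.$$

**Step 3: the last two corners.** For regular $Y$, restriction to $c=0$ is an equivalence $K(Y\times\mathbb A^1_c)\to K(Y)$, because it is left inverse to pullback, an equivalence by (K3). By (K3) again, the same holds for $KH$. Both $\mathbb A^n\setminus0$ and $E\setminus\mathbb P^{n-1}$ are regular.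

**Step 4: the corner $\widetilde{\mathcal U}$.** Let $W\subset W_j$ be an affine open subset. With $\xi_j=1$, equation (8) can be solved for $y_j$:
$$y_j=c^vs^v\prod_i\xi_i^t-\sum_{i\ne j}y_i\xi_i^\tau,\qquad\text{so}\qquad\widetilde{\mathcal X}|_W\cong W\times\mathbb A^1_s\times\mathbb A^{n-1}_{(y_i)_{i\ne j}}\times\mathbb A^1_c .$$
Under this isomorphism $\pi^{-1}(\mathcal O)|_W$ is $\{s=0,\ y_i=0\ (i\ne j)\}$, since these equations force $y_j=0$, as $v\ge1$. So
$$\widetilde{\mathcal U}|_W\cong W\times(\mathbb A^n\setminus0)\times\mathbb A^1_c ,$$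
which is regular, and $\widetilde U^0|_W$ is the slice $c=0$. By the argument of Step 3, $KH(\widetilde{\mathcal U}|_W)\simeq KH(\widetilde U^0|_W)$. The finite intersections of the $W_j$ are affine and contained in some $W_j$, so Zariski descent gives $KH(\widetilde{\mathcal U})\simeq KH(\widetilde U^0)$.

**Step 5: the fourth corner.** By (K2) both squares become homotopy cartesian after applying $KH$. The map between them is an equivalence on three corners, hence on the fourth: $KH(\mathcal U)\simeq KH(U^0)$. $\square$

## 11. Counterexamples for all $n\ge2$ and $t\ge2$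

**Proof of (c).** By Proposition 4, $N^0=A^0/(x_1^\tau,\dots,x_n^\tau)$ has finite projective dimension away from the origin. So it gives a class $\beta\in K_0(U^0)$, and $\theta_0(\beta)=(-1)^n$.

By Proposition 9 the class $\beta$ lifts to $K_0(\mathcal U)[1/p]$. Clearing denominators and $p$-power torsion, we find $m\ge0$ and $\alpha\in K_0(\mathcal U)$ with $\alpha|_{U^0}=p^m\beta$. By constancy (Step 2 of Section 8),
$$\theta_1(\alpha|_{U^1})=\theta_0(\alpha|_{U^0})=p^m\theta_0(\beta)=(-1)^np^m\ne0 .$$
Write $\alpha=[\mathcal F]-[\mathcal F']$ with vector bundles $\mathcal F,\mathcal F'$ on $\mathcal U$. Then $\theta_1(\mathcal F|_{U^1})$ or $\theta_1(\mathcal F'|_{U^1})$ is nonzero. Extend that bundle to a finitely generated $A^1$-module and localize at the origin. The result is a finitely generated $R_0$-module $N$, locally free on the punctured spectrum of $R_0$, and by Lemma 2 $\theta_{R_0}(N,R_0/PR_0)\ne0$.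

By Lemma 5, $N$, regarded as an $R$-module, satisfies $pN=0$, has finite projective dimension on $\operatorname{Spec}R\setminus\{\mathfrak m\}$, and $\theta_R(N,R/P)\ne0$. $\blacksquare$
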